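\title{Solid angles do not bound the Fredholm radius of the double layer operator}

\begin{abstract}
On a closed surface $\Gamma\subset\mathbb R^3$ with edges and vertices, the double layer operator $K$ on continuous functions need not be compact. It has been conjectured that its Fredholm radius, minimized over all equivalent norms, is at most the largest relative deviation of the solid angle from $2\pi$ along $\Gamma$. We show that this fails already for polyhedra: the deviation can be arbitrarily small while the Fredholm radius exceeds any prescribed number below $1$. The proof links $K$ to a self-adjoint operator that compares interior and exterior Dirichlet energies, and localizes this operator on the tangent cone at a vertex; the energies detect thin ridges that the solid angle ignores. We also show that the reverse inequality holds under a bounded variation condition on the kernel, and that equality holds for surfaces that are everywhere locally convex or locally concave.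
\end{abstract}

\section{Introduction}

\subsection{The operator and the conjecture}

Let $\Gamma\subset\mathbb R^3$ be a simple closed surface, the common boundary of a bounded domain $D$ and of the exterior domain $\Omega=\mathbb R^3\setminus\overline D$. Suppose that $\Gamma$ is piecewise Lyapunov, that is, made of finitely many pieces on each of which the unit normal is H\"older continuous; polyhedra are the basic examples with edges and vertices. Let $\sigma$ be surface measure and $n_y$ the unit normal at $y\in\Gamma$ pointing into $D$. For $x\in\mathbb R^3$ define a signed measure on $\Gamma\setminus\{x\}$ and its total mass by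
\begin{equation}\label{eq:omega}
d\omega_x(y)=\frac{\partial}{\partial n_y}\frac1{|x-y|}\,d\sigma(y)=\frac{(x-y)\cdot n_y}{|x-y|^3}\,d\sigma(y),\qquad \Theta_x=\omega_x(\Gamma\setminus\{x\}).
\end{equation}
The number $\Theta_x$ is the solid angle that $D$ occupies at $x$ (Lemma~\ref{lem:solid}): it is $4\pi$ in $D$, $0$ in $\Omega$, $2\pi$ at a smooth point of $\Gamma$, and $2\gamma$ on an edge with interior dihedral angle $\gamma$. The \emph{double layer operator} acts on the space $C^0(\Gamma)$ of continuous functions with the supremum norm by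
\begin{equation}\label{eq:K}
Ku(x)=\frac1{2\pi}\int_{\Gamma\setminus\{x\}}u\,d\omega_x+\Big(1-\frac{\Theta_x}{2\pi}\Big)u(x),\qquad x\in\Gamma .
\end{equation}
The second term vanishes at smooth points. It is there to make $K1=1$ and to keep $Ku$ continuous across edges and vertices. The double layer potential $x\mapsto\frac1{2\pi}\int u\,d\omega_x$ is harmonic off $\Gamma$, with boundary values $Ku+u$ from $D$ and $Ku-u$ from $\Omega$ (Lemma~\ref{lem:jump}), so solving a Dirichlet problem by a double layer means inverting $K\pm I$.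

How far $K$ is from a compact operator is measured by the \emph{norm-invariant Fredholm radius}
\begin{equation}\label{eq:w}
\tilde w(K)=\inf_p\,\inf_L\,p(K-L),
\end{equation}
where $p$ ranges over all norms on $C^0(\Gamma)$ that induce the topology of uniform convergence, $p(K-L)$ is the operator norm with respect to $p$, and $L$ ranges over all compact operators on $C^0(\Gamma)$. If $\tilde w(K)<1$, then $I\pm(K-L)$ is invertible by a Neumann series for suitable $p$ and $L$, so $I\pm K$ is the sum of an invertible and a compact operator and the Fredholm alternative applies. This conclusion does not depend on the norm, which is why one minimizes over $p$.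

What should $\tilde w(K)$ be? If the normal is H\"older continuous with exponent $\alpha$ on all of $\Gamma$, then $|(x-y)\cdot n_y|\le c|x-y|^{1+\alpha}$, the kernel is weakly singular, $K$ is compact, and $\tilde w(K)=0$. If $D$ is convex, then $\omega_x\ge0$ and $Ku(x)$ is the average of $u$ against a probability measure with an atom of mass $1-\Theta_x/2\pi$ at $x$. Mass far from $x$ contributes a compact operator; the atom does not. One is led to the \emph{solid angle defect}
\[
R(\Gamma)=\sup_{x\in\Gamma}\Big|1-\frac{\Theta_x}{2\pi}\Big|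
\]
and to the following conjecture, posed in \cite{panel}: for every simple closed piecewise Lyapunov surface $\Gamma$,
\begin{equation}\label{eq:conj}
\tilde w(K)\le R(\Gamma).
\end{equation}
Two known results point in this direction. In two dimensions, the analogue of \eqref{eq:conj}, with $2\pi$ replaced by $\pi$, is due to J.~Radon. In three dimensions, $\tilde w(K)<1$ if $\Gamma$ bounds a rectangular set, meaning that $\Gamma$ can be covered by finitely many planes parallel to the coordinate planes.

\subsection{Results}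

A bounded domain $D$ is \emph{Lipschitz} if every boundary point has a neighborhood in which, after a rotation, $D$ is the region below the graph of a Lipschitz function. A \emph{polyhedron with Lipschitz boundary} is such a domain whose boundary is a finite union of plane polygons. Its faces are planar, so its boundary is piecewise Lyapunov. We call $\Gamma=\partial D$ \emph{admissible} if $D$ is a bounded Lipschitz domain, $D$ and $\Omega$ are connected, and
\[
V:=\sup_{x\in\mathbb R^3}\frac1{2\pi}|\omega_x|(\Gamma\setminus\{x\})<\infty .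
\]
For a bounded operator $A$ on a Banach or Hilbert space, $\|A\|_{\mathrm{ess}}=\inf_L\|A-L\|$ is the norm modulo compact operators and $r_{\mathrm{ess}}(A)=\lim_{N\to\infty}\|A^N\|_{\mathrm{ess}}^{1/N}$.

\begin{theorem}\label{thm:poly}
For all $\varepsilon_0>0$ and $\eta<1$ there is a polyhedron with Lipschitz boundary $\Gamma$ homeomorphic to $S^2$ such that $R(\Gamma)<\varepsilon_0$ and $\tilde w(K)>\eta$. In particular, the conjecture \eqref{eq:conj} is false.
\end{theorem}

If a curved cone is allowed at one point, the defect can be removed entirely.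

\begin{theorem}\label{thm:cone}
For every $\eta<1$ there is an admissible surface $\Gamma$, homeomorphic to $S^2$ and of class $C^{1,1}$ except at one conical point, such that $R(\Gamma)=0$ and $\tilde w(K)>\eta$.
\end{theorem}

The true relation between the two quantities is the opposite one.

\begin{theorem}\label{thm:general}
\begin{itemize}
\item[(a)] $\tilde w(K)=r_{\mathrm{ess}}(K)$ whenever $K$ is bounded on $C^0(\Gamma)$.
\item[(b)] If $\Gamma$ is admissible, then $\tilde w(K)\ge R(\Gamma)$.
\item[(c)] If every point of $\Gamma$ has an open ball $B$ around it such that $B\cap D$ or $B\cap\Omega$ is convex (for example, if $D$ is convex), then $\tilde w(K)=R(\Gamma)$.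
\end{itemize}
\end{theorem}

For a cube, (c) gives $\tilde w(K)=\frac34$: the defect is $\frac12$ on the edges, where $\Theta_x=\pi$, and $\frac34$ at the vertices, where $\Theta_x=\pi/2$.

\subsection{The idea: an energy quotient}

Lower bounds for $\tilde w(K)$ must survive every change of norm, so they have to come from the spectrum. The spectrum of $K$ has a variational meaning that is visible on the ball.

\begin{example}\label{ex:ball}
Let $D$ be the unit ball. For $x,y\in\Gamma=S^2$ we have $n_y=-y$ and $(x-y)\cdot n_y=1-x\cdot y=\frac12|x-y|^2$, so $Ku(x)=\frac1{4\pi}\int u(y)|x-y|^{-1}\,d\sigma(y)$. Let $Y$ be a real spherical harmonic of degree $l$, and let $v=r^lY$ for $r=|x|\le1$ and $v=r^{-l-1}Y$ for $r\ge1$. Then $v$ is continuous, harmonic off $\Gamma$, and $\partial_rv$ jumps from $lY$ to $-(l+1)Y$ across $\Gamma$, so $\Delta v=-(2l+1)Y\sigma$ as distributions. The potential $\frac{2l+1}{4\pi}\int Y(y)|x-y|^{-1}d\sigma(y)$ has the same Laplacian, is continuous and vanishes at infinity, so it equals $v$ by Liouville's theorem. On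 $\Gamma$ this reads $KY=Y/(2l+1)$. On the other hand, Green's formula gives the energies
\[
E_{\mathrm{in}}=\int_D|\nabla v|^2=l\int_\Gamma Y^2\,d\sigma,\qquad E_{\mathrm{out}}=\int_\Omega|\nabla v|^2=(l+1)\int_\Gamma Y^2\,d\sigma .
\]
The eigenvalue of $K$ is therefore the quotient $(E_{\mathrm{out}}-E_{\mathrm{in}})/(E_{\mathrm{out}}+E_{\mathrm{in}})$.
\end{example}

For a general domain, this quotient is the Rayleigh quotient of a self-adjoint operator $T$ on the finite-energy functions harmonic off $\Gamma$. We show that $T$ acts on boundary values as $K$ does, and deduce $\tilde w(K)\ge\|T\|_{\mathrm{ess}}$ (Sections~\ref{sec:T} and~\ref{sec:KT}).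

The quotient is close to $1$ where $D$ is thin. Take a plate of thickness $2$ and the same boundary data on both faces, varying on a length $\ell\gg1$. Inside, the data extend independently of the transverse variable, at a cost that stays bounded; outside, they cost energy of order $\ell$ (Proposition~\ref{prop:slab}). On a smooth surface, where $K$ is compact, a thin part yields only finitely many eigenvalues near $1$. A cone is different: it is invariant under dilations, so a thin ridge running into the vertex repeats at all small scales, the rescaled test functions tend weakly to $0$, and the quotient bounds the \emph{essential} norm of $T$ from below (Section~\ref{sec:limits}).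

The solid angle can be made blind to such a ridge. Along the ridge we round off the crest, or replace it by many nearly flat edges, so $\Theta_x$ is equal or close to $2\pi$ there. At the vertex we compensate the ridge by a congruent groove on the opposite side, so that the cone occupies exactly half of space (Section~\ref{sec:cones}). This is where dimension three matters: a plane corner is determined by its angle, whereas the solid angle of a cone in space records the area of its cross-section on $S^2$ and not its shape. Section~\ref{sec:closing} closes the cone up to a bounded body without creating new defects. Sections~\ref{sec:solid} and~\ref{sec:ess} contain the preliminaries and the proofs of Theorem~\ref{thm:general}(a) and (b); part (c) is proved in Section~\ref{sec:convex}.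

Throughout, $B_r(x)$ is the open ball, $B_r=B_r(0)$, $x'=(x_1,x_2)$, $e_3=(0,0,1)$, and $|\cdot|$ applied to a set denotes volume in $\mathbb R^3$ or area on $S^2$. Scalars are complex; Remark~\ref{rem:real} treats real scalars.

\section{Solid angles and boundary values}\label{sec:solid}

Let $D$ be a bounded Lipschitz domain with boundary $\Gamma$. We use the following standard facts: $|\Gamma|=0$; the normal exists $\sigma$-almost everywhere; $\sigma(\Gamma\cap B_\tau(z))\le c\tau^2$ for all $z\in\Gamma$ and $\tau>0$, and $\sigma(\Gamma)<\infty$; and the divergence theorem $\int_D\operatorname{div}\Phi=-\int_\Gamma\Phi\cdot n\,d\sigma$ holds for Lipschitz fields $\Phi$, that is, $\nabla1_D=n\sigma$ as distributions. For an open set $U$, $x\in\mathbb R^3$ and $r>0$ put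
\[
\alpha_U(x,r)=|\{\theta\in S^2:x+r\theta\in U\}|\in[0,4\pi].
\]

\begin{lemma}\label{lem:solid}
For every $x\in\mathbb R^3$ and almost every $\varepsilon>0$,
\begin{equation}\label{eq:solid}
\omega_x(\Gamma\setminus B_\varepsilon(x))=\alpha_D(x,\varepsilon).
\end{equation}
If $|\omega_x|(\Gamma\setminus\{x\})<\infty$, then $\Theta_x$ is the limit of $\alpha_D(x,\varepsilon)$ as $\varepsilon\to0$ outside a null set. In particular $0\le\Theta_x\le4\pi$, $\Theta_x=4\pi$ for $x\in D$, and $\Theta_x=0$ for $x\in\Omega$.
\end{lemma}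

\begin{proof}
Let $\psi_h$ vanish on $[0,\varepsilon]$, equal $1$ on $[\varepsilon+h,\infty)$, and be linear in between. The field $\Phi(y)=\psi_h(|y-x|)\,(x-y)|x-y|^{-3}$ is Lipschitz. Since $(x-y)|x-y|^{-3}$ is divergence free for $y\ne x$, we have $\operatorname{div}\Phi=-\psi_h'(|y-x|)|y-x|^{-2}$. The divergence theorem and polar coordinates give
\[
\int\psi_h(|y-x|)\,d\omega_x(y)=\int_D\frac{\psi_h'(|y-x|)}{|y-x|^2}\,dy=\frac1h\int_\varepsilon^{\varepsilon+h}\alpha_D(x,r)\,dr .
\]
As $h\to0$ the left side tends to $\omega_x(\Gamma\setminus\overline{B_\varepsilon(x)})$, which equals $\omega_x(\Gamma\setminus B_\varepsilon(x))$ except for the countably many $\varepsilon$ with $\sigma(\Gamma\cap\partial B_\varepsilon(x))>0$. The right side tends to $\alpha_D(x,\varepsilon)$ at every Lebesgue point. The remaining claims follow by dominated convergence.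
\end{proof}

Polyhedra with Lipschitz boundary satisfy $V\le{}$number of faces. Indeed, if $x$ is at distance $d>0$ from the plane of a face $F$, then $|\omega_x|(F)\le\int_0^\infty d\,(d^2+\rho^2)^{-3/2}\,2\pi\rho\,d\rho=2\pi$, and if $x$ lies in that plane, then $|\omega_x|(F)=0$.

For $u\in C^0(\Gamma)$ let $Wu(x)=\frac1{2\pi}\int_{\Gamma\setminus\{x\}}u\,d\omega_x$. This function is harmonic off $\Gamma$ and $O(|x|^{-2})$ at infinity, and $W1=\Theta_x/2\pi$. Let $V_\Gamma\le V$ be the supremum of $\frac1{2\pi}|\omega_x|(\Gamma\setminus\{x\})$ over $x\in\Gamma$ only. A bound on $V_\Gamma$ makes $K$ bounded; the bound on $V$ is what controls the approach to $\Gamma$ from outside the surface.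

\begin{lemma}\label{lem:jump}
\begin{itemize}
\item[(a)] If $V_\Gamma<\infty$, then $K$ is a bounded operator on $C^0(\Gamma)$ with $\|K\|\le1+V_\Gamma$.
\item[(b)] If $V<\infty$, $u\in C^0(\Gamma)$ and $x_0\in\Gamma$, then $Wu(x)\to Ku(x_0)+u(x_0)$ as $D\ni x\to x_0$, and $Wu(x)\to Ku(x_0)-u(x_0)$ as $\Omega\ni x\to x_0$.
\end{itemize}
\end{lemma}

\begin{proof}
Fix $x_0\in\Gamma$, put $u_0=u(x_0)$ and $\Lambda(x)=W(u-u_0)(x)$. By \eqref{eq:K}, $\Lambda(x_0)=Ku(x_0)-u_0$. Split the integral defining $\Lambda(x)$ at $\partial B_\rho(x_0)$. The part over $\Gamma\setminus B_\rho(x_0)$ is continuous near $x_0$, since its kernel is bounded and continuous in $x$ there. The part over $\Gamma\cap B_\rho(x_0)$ is at most $V\sup_{\Gamma\cap B_\rho(x_0)}|u-u_0|$ for all $x\in\mathbb R^3$, and the same with $V_\Gamma$ for $x\in\Gamma$. Hence $\Lambda$ is continuous at $x_0$, on $\Gamma$ in case (a) and on $\mathbb R^3$ in case (b). For $x\in\Gamma$,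
\[
Ku(x)=\Lambda(x)+u_0+\big(u(x)-u_0\big)\big(1-\Theta_x/2\pi\big),
\]
and $|1-\Theta_x/2\pi|\le1$ by Lemma~\ref{lem:solid}. So $Ku(x)\to Ku(x_0)$ as $x\to x_0$, and $|Ku(x)|\le(1+V_\Gamma)\|u\|_\infty$. For (b), $Wu=\Lambda+u_0W1$ with $W1=2$ in $D$ and $W1=0$ in $\Omega$.
\end{proof}

\section{The essential spectral radius and the reverse inequality}\label{sec:ess}

Let $A$ be a bounded operator on a complex Banach space. The bounded operators modulo the compact ones form a Banach algebra with norm $\|\cdot\|_{\mathrm{ess}}$, and $r_{\mathrm{ess}}(A)$ is the spectral radius of the class of $A$. Thus for $|\lambda|>r_{\mathrm{ess}}(A)$ the operator $\lambda-A$ is invertible modulo compact operators, which by Atkinson's theorem means that it is Fredholm. The analytic Fredholm theorem states: if $\lambda-A$ is Fredholm for all $\lambda$ in a connected open set $O$ and invertible for one of them, then the spectrum of $A$ in $O$ has no accumulation point in $O$, and the Riesz projection of each of its points has finite rank. We apply this with $O=\{|\lambda|>r_{\mathrm{ess}}(A)\}$.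

\begin{lemma}\label{lem:split}
For every $r>r_{\mathrm{ess}}(A)$ there are a projection $Q$ of finite rank commuting with $A$ and a constant $c$ such that $\|A^N(1-Q)\|\le cr^N$ for all $N\ge0$.
\end{lemma}

\begin{proof}
Choose $r'\in(r_{\mathrm{ess}}(A),r)$ with no spectrum on the circle $|\lambda|=r'$. Only finitely many spectral points satisfy $|\lambda|>r'$; let $Q$ be the sum of their Riesz projections. The holomorphic functional calculus gives
\begin{equation}\label{eq:riesz}
A^N(1-Q)=\frac1{2\pi}\int_0^{2\pi}\lambda^{N+1}(\lambda-A)^{-1}\,d\theta,\qquad\lambda=r'e^{i\theta},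
\end{equation}
and the norm of the right side is at most $(r')^{N+1}\max_{|\lambda|=r'}\|(\lambda-A)^{-1}\|$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}(a)]
Let $p$ be a norm inducing the uniform topology and $L$ compact. Then $p$ is equivalent to $\|\cdot\|_\infty$, so $\|A\|\le c_p\,p(A)$ for all bounded $A$. Since $(K-L)^N-K^N$ is compact, $\|K^N\|_{\mathrm{ess}}\le\|(K-L)^N\|\le c_p\,p(K-L)^N$. Taking $N$th roots gives $r_{\mathrm{ess}}(K)\le p(K-L)$, hence $r_{\mathrm{ess}}(K)\le\tilde w(K)$.

Conversely, let $r>r_{\mathrm{ess}}(K)$, take $Q$ from Lemma~\ref{lem:split}, and put $S=K(1-Q)$, so that $S^N=K^N(1-Q)$ for $N\ge1$. Then $p(u)=\sup_{N\ge0}r^{-N}\|S^Nu\|_\infty$ is a norm with $\|u\|_\infty\le p(u)\le\max(1,c)\|u\|_\infty$, and $p(Su)\le r\,p(u)$. As $S=K-KQ$ with $KQ$ compact, $\tilde w(K)\le r$.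
\end{proof}

\begin{remark}[Real scalars]\label{rem:real}
All results hold on the real space $C^0(\Gamma)$. A real operator $A$ has a complexification $A_{\mathbb C}(u+iv)=Au+iAv$ with $\|A_{\mathbb C}\|\le2\|A\|$, compact if $A$ is. Hence $\|K_{\mathbb C}^N\|_{\mathrm{ess}}\le2\|K^N\|_{\mathrm{ess}}$ and $r_{\mathrm{ess}}(K_{\mathbb C})\le r_{\mathrm{ess}}(K)$, so lower bounds for $r_{\mathrm{ess}}(K_{\mathbb C})$ pass to $K$. The first half of the proof above does not use the scalar field. In the second half, apply Lemma~\ref{lem:split} to $K_{\mathbb C}$: complex conjugation replaces $\theta$ by $-\theta$ in \eqref{eq:riesz}, so $Q$ maps real functions to real functions and the argument restricts to the real space. The upper bound in Section~\ref{sec:convex} does not use the scalar field either.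
\end{remark}

Part (b) makes precise that the atom in \eqref{eq:K} cannot be removed by a compact perturbation: the indicator function of a point $x_0$ is an eigenfunction of the formula \eqref{eq:K}, and continuous peaks approximate it.

\begin{proposition}\label{prop:reverse}
If $D$ is a bounded Lipschitz domain with $V_\Gamma<\infty$, then $r_{\mathrm{ess}}(K)\ge R(\Gamma)$.
\end{proposition}

\begin{proof}
Fix $x_0\in\Gamma$, put $\beta=1-\Theta_{x_0}/2\pi$, and let $u_j(y)=\max(0,1-j|y-x_0|)$, so that $\|u_j\|_\infty=1$ and $u_j\to1_{\{x_0\}}$ pointwise. Formula \eqref{eq:K} makes sense for bounded Borel functions, and $K1_{\{x_0\}}=\beta1_{\{x_0\}}$ because $\omega_x$ has no atoms. If uniformly bounded functions converge pointwise, then so do their images under $K$, by dominated convergence with respect to the finite measures $|\omega_x|$. By induction, $K^Nu_j\to\beta^N1_{\{x_0\}}$ pointwise as $j\to\infty$.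

Let $L$ be compact. Along a subsequence, $Lu_j\to h$ uniformly with $h\in C^0(\Gamma)$. For every $x\in\Gamma$,
\[
\|K^N-L\|\ge\lim_j|(K^N-L)u_j(x)|=|\beta^N1_{\{x_0\}}(x)-h(x)| .
\]
The choice $x=x_0$ gives the lower bound $|\beta^N-h(x_0)|$. Letting $x\to x_0$ with $x\neq x_0$, which is possible since $x_0$ is not isolated in $\Gamma$, gives the lower bound $|h(x_0)|$. One of the two is at least $|\beta|^N/2$. Hence $\|K^N\|_{\mathrm{ess}}\ge|\beta|^N/2$ and $r_{\mathrm{ess}}(K)\ge|\beta|$.
\end{proof}

Theorem~\ref{thm:general}(b) follows from Lemma~\ref{lem:jump}(a), part (a) of the theorem, and Proposition~\ref{prop:reverse}.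

\section{The energy operator}\label{sec:T}

We now define the operator behind the quotient of Example~\ref{ex:ball}. Since we will pass to cones, wedges and slabs, the definition must apply to unbounded sets and be invariant under dilations. The right setting is the space
\[
\mathcal E=\{h\in L^6(\mathbb R^3):\nabla h\in L^2\},\qquad(g,h)=\int\nabla g\cdot\overline{\nabla h},\qquad\|h\|^2=(h,h).
\]
It is a Hilbert space, $C_c^\infty(\mathbb R^3)$ is dense in it, and Sobolev's inequality $\|h\|_{L^6}\le c\|h\|$ holds. Two simple facts are used repeatedly.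
\begin{itemize}
\item[(M)] If $h\in\mathcal E$ has compact support in an open set $O$, then its mollifications lie in $C_c^\infty(O)$ and converge to $h$ in $\mathcal E$.
\item[(W)] If $(h_j)$ is bounded in $\mathcal E$ and $h_j\to h$ in $L^1_{\mathrm{loc}}$, then $h\in\mathcal E$ and $h_j\rightharpoonup h$ weakly. Indeed, by Sobolev's inequality a weak limit of a subsequence is also a limit in the sense of distributions, so it equals $h$.
\end{itemize}

Let $U\subset\mathbb R^3$ be open with $|\partial U|=0$. Let $\mathcal E_0(U)$ be the closure of $C_c^\infty(\mathbb R^3\setminus\partial U)$ in $\mathcal E$; these are the functions that vanish on $\partial U$ in the energy sense. Let $H_U=\mathcal E_0(U)^\perp$, with orthogonal projection $P_U$. By Weyl's lemma (a distribution with vanishing Laplacian is a harmonic function), $H_U$ consists of the $v\in\mathcal E$ that are harmonic off $\partial U$. Put $s_U=1-2\cdot1_U$, which is $-1$ on $U$ and $+1$ elsewhere, and define $T_U:H_U\to H_U$ by the Riesz representation theorem through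
\begin{equation}\label{eq:Tdef}
(T_Uv,h)=\int s_U\,\nabla v\cdot\overline{\nabla h}
\end{equation}
for $h\in H_U$. The operator $T_U$ is self-adjoint, so
\begin{equation}\label{eq:Tnorm}
\|T_U\|=\sup_{0\ne v\in H_U}\frac{\big|\int s_U|\nabla v|^2\big|}{\|v\|^2}\le1,
\end{equation}
and the quotient is that of Example~\ref{ex:ball}. The map $v\mapsto\varepsilon^{-1/2}v((\cdot-x_0)/\varepsilon)$ is unitary on $\mathcal E$ and carries $H_U$ onto $H_{x_0+\varepsilon U}$, preserving the quotient. Thus $\|T_U\|$ is invariant under translations and dilations of $U$, and likewise under rotations.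

\begin{lemma}\label{lem:cut}
If $h\in\mathcal E_0(U)$, then $1_Uh\in\mathcal E_0(U)$ and $\nabla(1_Uh)=1_U\nabla h$. Consequently, \eqref{eq:Tdef} holds for all $v\in H_U$ and all $h\in\mathcal E$, and $\Delta(T_Uv)=\operatorname{div}(s_U\nabla v)$ as distributions on $\mathbb R^3$.
\end{lemma}

\begin{proof}
The set $\mathbb R^3\setminus\partial U$ is the disjoint union of the open sets $U$ and $\mathbb R^3\setminus\overline U$, so for $h\in C_c^\infty(\mathbb R^3\setminus\partial U)$ we have $1_Uh\in C_c^\infty(U)$ and the formula holds. If such $h_k$ converge to $h$ in $\mathcal E$, then $1_Uh_k\to1_Uh$ in $L^6$ and $1_U\nabla h_k\to1_U\nabla h$ in $L^2$, which proves the first claim. For $h\in\mathcal E_0(U)$ it follows that $s_Uh\in\mathcal E_0(U)$ with gradient $s_U\nabla h$; the right side of \eqref{eq:Tdef} is then $(v,s_Uh)=0$, and the left side vanishes because $T_Uv\in H_U$. Since $\mathcal E=H_U\oplus\mathcal E_0(U)$, the identity holds on $\mathcal E$; testing with $h\in C_c^\infty(\mathbb R^3)$ gives the last claim.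
\end{proof}

The next computation is the source of all our lower bounds.

\begin{proposition}\label{prop:slab}
For the slab $U=\{|x_1|<1\}$ we have $\|T_U\|=1$.
\end{proposition}

\begin{proof}
Fix real functions $0\ne\chi\in C_c^\infty(\mathbb R^2)$ and $\zeta\in C_c^\infty(\mathbb R)$ with $\zeta=1$ on $[-1,1]$. For $\ell\ge1$ let $\varphi(x)=\chi((x_2,x_3)/\ell)\,\zeta(x_1/\ell)$ and $v=P_U\varphi$, and let $E_{\mathrm{in}}$, $E_{\mathrm{out}}$ be the energies of $v$ in $U$ and off $\overline U$.

\emph{Inside.} Put $k=\varphi-v\in\mathcal E_0(U)$. By Lemma~\ref{lem:cut}, $\int_U\nabla v\cdot\nabla k=(v,1_Uk)=0$, so $\int_U|\nabla\varphi|^2=E_{\mathrm{in}}+\int_U|\nabla k|^2$. In $U$ the function $\varphi$ does not depend on $x_1$, and the Dirichlet integral in $\mathbb R^2$ is dilation invariant. Hence $E_{\mathrm{in}}\le2\|\nabla\chi\|^2_{L^2(\mathbb R^2)}$.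

\emph{Outside.} Let $\vartheta\in C_c^\infty(\mathbb R^3)$, with Fourier transform $\hat\vartheta(x_1,\xi)$ in $(x_2,x_3)$. From $-|\xi|\,\partial_1|\hat\vartheta|^2=-2|\xi|\operatorname{Re}(\partial_1\hat\vartheta\,\overline{\hat\vartheta})\le|\partial_1\hat\vartheta|^2+|\xi|^2|\hat\vartheta|^2$ and Plancherel's theorem,
\begin{equation}\label{eq:trace}
\int_{x_1>1}|\nabla\vartheta|^2=\frac1{(2\pi)^2}\int_{\mathbb R^2}\!\int_1^\infty\big(|\partial_1\hat\vartheta|^2+|\xi|^2|\hat\vartheta|^2\big)\,dx_1\,d\xi\ge\frac1{(2\pi)^2}\int_{\mathbb R^2}|\xi|\,|\hat\vartheta(1,\xi)|^2\,d\xi .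
\end{equation}
If $\vartheta(1,\cdot)=\chi(\cdot/\ell)$, then $\hat\vartheta(1,\xi)=\ell^2\hat\chi(\ell\xi)$ and the right side equals $\ell e_\chi$ with $e_\chi=(2\pi)^{-2}\int|\xi||\hat\chi|^2d\xi>0$. Now $v$ is the limit in $\mathcal E$ of functions $\varphi-g_k$ with $g_k\in C_c^\infty(\mathbb R^3\setminus\partial U)$, which equal $\chi(\cdot/\ell)$ on both planes $x_1=\pm1$. Hence $E_{\mathrm{out}}\ge2\ell e_\chi$.

The quotient in \eqref{eq:Tnorm} is $1-2E_{\mathrm{in}}/(E_{\mathrm{in}}+E_{\mathrm{out}})\ge1-2\|\nabla\chi\|^2_{L^2}/(\ell e_\chi)$, which tends to $1$ as $\ell\to\infty$.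
\end{proof}

\section{From the energy operator to the double layer operator}\label{sec:KT}

In this section $\Gamma$ is admissible, and we write $H=H_D$, $P=P_D$, $T=T_D$, $s=s_D$. Let $C_0(\mathbb R^3)$ be the continuous functions vanishing at infinity and $H_c=H\cap C_0(\mathbb R^3)$. On $H_c$ both operators make sense: $T$ acts on $v$, and $K$ acts on $v|_\Gamma$.

\begin{lemma}\label{lem:inter}
If $v\in H_c$ and $u=v|_\Gamma$, then $Tv\in H_c$ and $(Tv)|_\Gamma=Ku$.
\end{lemma}

\begin{proof}
The jump of $Wu$ across $\Gamma$ is canceled by that of $sv$. Let $z=sv+Wu$ off $\Gamma$ and $z=Ku$ on $\Gamma$. By Lemma~\ref{lem:jump}(b), at $x_0\in\Gamma$ the limit of $z$ from $D$ is $-u(x_0)+Ku(x_0)+u(x_0)$ and the limit from $\Omega$ is $u(x_0)+Ku(x_0)-u(x_0)$. Both equal $Ku(x_0)$, and $Ku$ is continuous on $\Gamma$, so $z\in C_0(\mathbb R^3)$. We show that $z=Tv$ by comparing Laplacians on all of $\mathbb R^3$.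

The function $|\cdot|^{-1}$ and its gradient are locally integrable, and $un\sigma$ is a finite vector measure with compact support. By Fubini's theorem, the field $|\cdot|^{-1}*(un\sigma)$ is locally integrable and its distributional divergence is the locally integrable function $x\mapsto-\int(x-y)\cdot n_y\,|x-y|^{-3}u\,d\sigma=-2\pi Wu(x)$. Since $\Delta|\cdot|^{-1}=-4\pi\delta_0$, we get $\Delta Wu=2\operatorname{div}(un\sigma)$.

Next, $\nabla s=-2n\sigma$. For mollifications $v_\varepsilon$ of $v$, which are smooth, the product rule gives $\nabla(sv_\varepsilon)=s\nabla v_\varepsilon-2v_\varepsilon n\sigma$. As $v_\varepsilon\to v$ locally uniformly and $\nabla v_\varepsilon\to\nabla v$ in $L^2$, we obtain $\nabla(sv)=s\nabla v-2un\sigma$. Therefore, with Lemma~\ref{lem:cut},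
\[
\Delta(Tv)=\operatorname{div}(s\nabla v)=\Delta(sv)+2\operatorname{div}(un\sigma)=\Delta z .
\]
By Weyl's lemma $z-Tv$ agrees almost everywhere with a function harmonic in $\mathbb R^3$. Its value at a point $x$ is its mean over $B_R(x)$. As $R\to\infty$, the mean of $z$ tends to $0$ because $z\in C_0(\mathbb R^3)$, and the mean of $Tv$ is at most $|B_R|^{-1/6}\|Tv\|_{L^6}$. Hence $z=Tv$.
\end{proof}

To use the lemma we need $H_c$ to be large in $H$. The functions $Pv_0$ with $v_0\in C_c^\infty(\mathbb R^3)$ are dense in $H$, and $Pv_0$ solves the interior and exterior Dirichlet problems with data $v_0|_\Gamma$ in the energy sense. The point is to show that the data are attained continuously; here the Lipschitz condition enters through a cone barrier.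

\begin{lemma}\label{lem:dir}
If $v_0\in C_c^\infty(\mathbb R^3)$, then $v=Pv_0$ belongs to $H_c$ and $v|_\Gamma=v_0|_\Gamma$.
\end{lemma}

\begin{proof}
Since $P$ commutes with complex conjugation, we may take $v_0$, and hence $v$, real. Put $M=\max|v_0|$ and choose real $g_j\in C_c^\infty(\mathbb R^3\setminus\Gamma)$ with $g_j\to v-v_0$ in $\mathcal E$.

\emph{The bound $|v|\le M$.} The function $v$ is the unique element of least norm in $v_0+\mathcal E_0(D)$. Let $\tau(t)=\max(-M,\min(t,M))$; recall that $|\nabla(\tau\circ h)|\le|\nabla h|$. The function $\tau\circ(v_0+g_j)-v_0$ is Lipschitz and vanishes wherever $g_j$ does, so it lies in $\mathcal E_0(D)$ by (M). These functions are bounded in $\mathcal E$ and converge to $\tau\circ v-v_0$ in $L^6$. By (W), and since closed subspaces are weakly closed, $\tau\circ v\in v_0+\mathcal E_0(D)$. As $\|\tau\circ v\|\le\|v\|$, uniqueness gives $\tau\circ v=v$.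

\emph{Decay.} Off $\Gamma$ the function $v$ is harmonic, and for large $|x|$ the mean value property gives $|v(x)|\le|B_1|^{-1/6}\|v\|_{L^6(B_1(x))}\to0$.

\emph{The barrier.} Let $U$ be $D$ or $\Omega$, let $x_0\in\Gamma$ and $\delta>0$. In suitable coordinates centered at $x_0$, the set $D$ lies below and $\Omega$ lies above the graph of a Lipschitz function vanishing at the origin. So there are a unit vector $e$ and $\alpha,\rho>0$ such that $O:=U\cap B_\rho(x_0)$ is contained in $\{x:\angle(x-x_0,e)>2\alpha\}$. Shrink $\rho$ so that $|v_0-v_0(x_0)|\le\delta$ on $B_\rho(x_0)$. Let $F$ be the first Dirichlet eigenfunction of the Laplace--Beltrami operator on the cap $\{\theta\in S^2:\angle(\theta,e)>\alpha\}$. It is smooth and positive in the open cap, and its eigenvalue is positive, so it can be written as $\gamma(\gamma+1)$ with $\gamma>0$. Put $b(x)=r^\gamma F(\theta)$ for $x=x_0+r\theta$. Then $\Delta b=r^{\gamma-2}(\gamma(\gamma+1)F+\Delta_{S^2}F)=0$ in $O$. On the compact set $\{\angle(\theta,e)\ge2\alpha\}$ the function $F$ is bounded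 below by some $c>0$ and bounded above together with its gradient. Hence on $O$ we have $cr^\gamma\le b\le c'r^\gamma$ and $|\nabla b|\le c'r^{\gamma-1}$, so $b\in W^{1,2}(O)$.

\emph{Boundary values.} Choose $k$ with $kc(\rho/2)^\gamma\ge2M$ and let $\varphi=(v-v_0(x_0)-\delta-kb)^+\in W^{1,2}(O)$. Then $\varphi=0$ where $|x-x_0|\ge\rho/2$, and $0\le\varphi\le|v-v_0|$ because $v_0-v_0(x_0)-\delta\le0$ on $O$. The functions $\min(\varphi,|g_j|)$ have support in $\overline U\cap\overline{B_{\rho/2}(x_0)}\cap\operatorname{supp}g_j$, a compact subset of $O$, so they belong to $W^{1,2}_0(O)$. They are bounded in $W^{1,2}(O)$ and converge in $L^2(O)$ to $\min(\varphi,|v-v_0|)=\varphi$. Hence $\varphi\in W_0^{1,2}(O)$. The function $v-kb\in W^{1,2}(O)$ is harmonic and $\nabla\varphi=1_{\{\varphi>0\}}\nabla(v-kb)$, so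
\[
0=\int_O\nabla(v-kb)\cdot\nabla\varphi=\int_O|\nabla\varphi|^2 .
\]
By Poincar\'e's inequality $\varphi=0$, that is, $v\le v_0(x_0)+\delta+kb$ in $O$, and $\limsup_{U\ni x\to x_0}v(x)\le v_0(x_0)+\delta$. The same argument applied to $-v=P(-v_0)$, followed by $\delta\to0$, shows that $v(x)\to v_0(x_0)$ as $U\ni x\to x_0$. Defining $v=v_0$ on the null set $\Gamma$ makes $v$ continuous on $\mathbb R^3$.
\end{proof}

The operators $K$ and $T$ act on spaces with unrelated norms, so the intertwining does not compare their essential norms directly. What can be compared is the growth of powers. For $v_0\in C_c^\infty(\mathbb R^3)$, $v=Pv_0$, $u=v_0|_\Gamma$ and $N\ge0$,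
\begin{equation}\label{eq:moment}
|(T^Nv,v)|\le\|K^Nu\|_\infty\,\|\Delta v_0\|_{L^1}.
\end{equation}
Indeed, by Lemmas~\ref{lem:inter} and~\ref{lem:dir}, $T^Nv\in H_c$ has boundary values $K^Nu$, so $|T^Nv|\le\|K^Nu\|_\infty$ on $\mathbb R^3$ by the maximum principle in $D$ and in $\Omega$; and $(T^Nv,v)=(T^Nv,v_0)=-\int T^Nv\,\overline{\Delta v_0}\,dx$. For a self-adjoint operator, the growth of these moments determines the support of the spectral measure.

\begin{proposition}\label{prop:KT}
If $\Gamma$ is admissible, then $\tilde w(K)=r_{\mathrm{ess}}(K)\ge\|T_D\|_{\mathrm{ess}}$.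
\end{proposition}

\begin{proof}
The equality is Theorem~\ref{thm:general}(a). Let $r>r_{\mathrm{ess}}(K)$, let $Q$ and $c$ be as in Lemma~\ref{lem:split} for $A=K$, and let $\Pi$ be the spectral projection of $T$ for the set $\{\lambda\in\mathbb R:|\lambda|>r\}$.

Let $v_0\in C_c^\infty(\mathbb R^3)$ be such that $u=v_0|_\Gamma$ satisfies $Qu=0$, and let $\mu$ be the spectral measure of $T$ at $v=Pv_0$, the finite positive measure on $[-1,1]$ with $(T^Nv,v)=\int\lambda^Nd\mu$. By \eqref{eq:moment},
\[
\int(\lambda/r)^{2N}\,d\mu(\lambda)=r^{-2N}(T^{2N}v,v)\le c\,\|u\|_\infty\|\Delta v_0\|_{L^1}\qquad\text{for all }N .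
\]
On $\{|\lambda|>r\}$ the integrand increases to $\infty$, so $\|\Pi v\|^2=\mu(|\lambda|>r)=0$.

Thus the linear map $v_0\mapsto\Pi Pv_0$ on $C_c^\infty(\mathbb R^3)$ vanishes on the kernel of $v_0\mapsto Q(v_0|_\Gamma)$, which has codimension at most $\operatorname{rank}Q$. Its image is therefore finite dimensional, hence closed, and it is dense in $\Pi H$. So $\Pi$ has finite rank, and $\|T\|_{\mathrm{ess}}\le\|T-T\Pi\|\le r$.
\end{proof}

\section{Limits of domains and blow-up}\label{sec:limits}

The gain from passing to $T_U$ is stability: its norm is lower semicontinuous under the weak requirement that indicator functions converge almost everywhere. One condition on the limit set is needed, because indicator functions do not see slits. It is a converse to Lemma~\ref{lem:cut}: an open set $U$ with $|\partial U|=0$ has \emph{property (S)} if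
\[
g\in\mathcal E\ \text{ and }\ 1_Ug\in\mathcal E\quad\Longrightarrow\quad g\in\mathcal E_0(U).
\]
For a continuous function $f$ on $\mathbb R^2$ let $U_f=\{x_3<f(x')\}$; its boundary is the graph of $f$, a null set.

\begin{lemma}\label{lem:S}
The sets $U_f$ and the slab $\{|x_1|<1\}$ have property (S).
\end{lemma}

\begin{proof}
First, let $h\in\mathcal E$ vanish outside a closed set disjoint from $\partial U$. Then $h\in\mathcal E_0(U)$. To see this, take $\chi\in C_c^\infty(\mathbb R^3)$ with $\chi=1$ on $B_1$ and $\chi=0$ off $B_2$, and put $\chi_R=\chi(\cdot/R)$. Then $\chi_Rh\in\mathcal E_0(U)$ by (M). Moreover $\nabla(\chi_Rh)-\nabla h=(\chi_R-1)\nabla h+h\nabla\chi_R$, where the first term tends to $0$ in $L^2$ by dominated convergence, and H\"older's inequality with $\|\nabla\chi_R\|_{L^3}=\|\nabla\chi\|_{L^3}$ gives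
\[
\int|h|^2|\nabla\chi_R|^2\le\|\nabla\chi\|^2_{L^3}\|h\|^2_{L^6(R\le|x|\le2R)}\to0\qquad(R\to\infty).
\]

Now let $g,1_Ug\in\mathcal E$, and put $g_1=1_Ug$, $g_2=g-g_1\in\mathcal E$. For $U=U_f$ and $t>0$, the function $g_1(\cdot+te_3)$ vanishes outside $\{x_3\le f-t\}$ and $g_2(\cdot-te_3)$ vanishes outside $\{x_3\ge f+t\}$. Both lie in $\mathcal E_0(U)$ and converge in $\mathcal E$ to $g_1$ and $g_2$ as $t\to0$.

For the slab, $g_1((1+t)x_1,x_2,x_3)$ vanishes outside $\{|x_1|\le1/(1+t)\}$ and converges to $g_1$ in $\mathcal E$. To separate the two halves of $g_2$, let $\psi(x_1)$ be smooth, $0$ for $x_1\le-\frac12$ and $1$ for $x_1\ge\frac12$. Since $\psi'$ vanishes wherever $g_2\neq0$, both $\psi g_2$ and $(1-\psi)g_2$ belong to $\mathcal E$. They vanish outside $\{x_1\ge1\}$ and $\{x_1\le-1\}$, respectively, and we translate each by $t$ away from the slab.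
\end{proof}

\begin{lemma}\label{lem:limit}
Let $D_j$ be open sets with $|\partial D_j|=0$, let $U$ have property (S), and suppose $1_{D_j}\to1_U$ almost everywhere. Then $P_{D_j}h\to h$ in $\mathcal E$ for every $h\in H_U$. Consequently:
\begin{itemize}
\item[(a)] $\liminf_j\|T_{D_j}\|\ge\|T_U\|$;
\item[(b)] if $D_j=\varepsilon_j^{-1}(D-x_0)$ with $D$ and $x_0$ fixed and $\varepsilon_j\to0$, then $\|T_D\|_{\mathrm{ess}}\ge\|T_U\|$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $g_j=h-P_{D_j}h\in\mathcal E_0(D_j)$; then $\|g_j\|\le\|h\|$ and $\|g_j\|^2=(g_j,h)$. From any subsequence extract a further one with $g_j\rightharpoonup g$ in $\mathcal E$ and, by Rellich's theorem, $g_j\to g$ in $L^2_{\mathrm{loc}}$. By Lemma~\ref{lem:cut}, $1_{D_j}g_j$ is bounded in $\mathcal E$, and $1_{D_j}g_j=1_{D_j}(g_j-g)+1_{D_j}g\to1_Ug$ in $L^2_{\mathrm{loc}}$. So $1_Ug\in\mathcal E$ by (W), $g\in\mathcal E_0(U)$ by (S), and $\|g_j\|^2\to(g,h)=0$. Hence $g_j\to0$ along the full sequence. It follows that $\|P_{D_j}h\|\to\|h\|$ and, by dominated convergence,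
\begin{equation}\label{eq:quot}
\int s_{D_j}|\nabla P_{D_j}h|^2\to\int s_U|\nabla h|^2=(T_Uh,h).
\end{equation}
Now (a) follows from \eqref{eq:Tnorm}.

For (b), put $v_j=\varepsilon_j^{-1/2}(P_{D_j}h)((\cdot-x_0)/\varepsilon_j)\in H_D$ and $h_j=\varepsilon_j^{-1/2}h((\cdot-x_0)/\varepsilon_j)$. Then $\|v_j-h_j\|=\|g_j\|\to0$, $\|v_j\|\to\|h\|$, and $(T_Dv_j,v_j)$ is the left side of \eqref{eq:quot}. The functions $h_j$ concentrate at $x_0$: for $\varphi\in\mathcal E$ and $\rho>0$,
\[
|(h_j,\varphi)|\le\|h\|\,\|\nabla\varphi\|_{L^2(B_\rho(x_0))}+\|\nabla h\|_{L^2(|y|\ge\rho/\varepsilon_j)}\|\varphi\|,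
\]
which is small if first $\rho$ is taken small and then $j$ large. So $v_j\rightharpoonup0$, and $Lv_j\to0$ for every compact operator $L$ on $H_D$. Therefore $|(T_Uh,h)|=\lim_j|((T_D-L)v_j,v_j)|\le\|T_D-L\|\,\|h\|^2$.
\end{proof}

If $f_j\to f$ pointwise, then $1_{U_{f_j}}\to1_{U_f}$ off the graph of $f$. This gives the form of (a) that we use most.

\begin{corollary}\label{cor:graphs}
If $f_j,f$ are continuous on $\mathbb R^2$ and $f_j\to f$ pointwise, then $\liminf_j\|T_{U_{f_j}}\|\ge\|T_{U_f}\|$.
\end{corollary}

\begin{remark}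
Property (S) cannot be dropped. Let $D_j=\mathbb R^3$ and $U=\mathbb R^3\setminus\{x_1=1\}$. Then $1_{D_j}=1_U$ almost everywhere and $P_{D_j}=0$, but $H_U\ne\{0\}$: by \eqref{eq:trace}, a function in $C_c^\infty(\mathbb R^3)$ that does not vanish identically on the plane has positive distance from $\mathcal E_0(U)$.
\end{remark}

\begin{remark}
At a point where the blow-up is a half-space, part (b) gives nothing, because $T_U=0$ for $U=\{x_3<0\}$. Indeed, let $v\in H_U$ and $k(x)=v(x)-v(x',-x_3)\in H_U$. The function $k$ is a limit in $\mathcal E$ of functions $k_j\in C_c^\infty(\mathbb R^3)$ odd in $x_3$, for which $1_Uk_j$ is Lipschitz with $\|1_Uk_j\|\le\|k_j\|$. By (W) and (S), $k\in\mathcal E_0(U)$, so $k=0$; thus $v$ is even in $x_3$ and $(T_Uv,v)=0$.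
\end{remark}

\section{Cones of solid angle $2\pi$ with a thin ridge}\label{sec:cones}

If $f$ is continuous and positively $1$-homogeneous, then $U_f$ is a cone with vertex $0$. If $f$ is also odd, then $-U_f=\{x_3>f(x')\}$, so $U_f$ and $-U_f$ are disjoint and fill $\mathbb R^3$ up to the graph, a cone of volume zero. Hence
\begin{equation}\label{eq:odd}
\alpha_{U_f}(0,r)=2\pi\qquad\text{for all }r>0.
\end{equation}
We look for such cones with $\|T_{U_f}\|$ close to $1$, and reach them from the slab in three limits: a sharp wedge looks like a slab far from its edge; a suitable cone looks like the wedge near one of its rays; and the edge can be rounded. For $A,\delta>0$ and $x'\neq0$ let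
\[
f_A(x')=-A|x_1|\,\frac{x_2}{|x'|},\qquad f_{A,\delta}(x')=-A\sqrt{x_1^2+\delta^2|x'|^2}\;\frac{x_2}{|x'|},
\]
with value $0$ at $x'=0$. Both functions are odd, continuous and positively $1$-homogeneous, and $f_{A,\delta}$ is $C^\infty$ off $0$. The factor $x_2/|x'|$ turns the ridge over the positive $x_2$-axis into a groove over the negative one; see Figure~\ref{fig:cone}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.7]
\fill[gray!25] (-1.5,-3) -- plot[domain=-1.5:1.5,samples=81] (\x,{-3*sqrt(\x*\x+0.01*(1+\x*\x))/sqrt(1+\x*\x)}) -- (1.5,-3) -- cycle;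
\draw[thick] plot[domain=-1.5:1.5,samples=81] (\x,{-3*sqrt(\x*\x+0.01*(1+\x*\x))/sqrt(1+\x*\x)});
\draw[->] (-2,0) -- (2,0) node[right] {$x_1$};
\draw[->] (0,-3) -- (0,3) node[above] {$x_3$};
\node at (0,-3.5) {$x_2=1$};
\begin{scope}[xshift=7cm]
\fill[gray!25] (-1.5,-3) -- plot[domain=-1.5:1.5,samples=81] (\x,{3*sqrt(\x*\x+0.01*(1+\x*\x))/sqrt(1+\x*\x)}) -- (1.5,-3) -- cycle;
\draw[thick] plot[domain=-1.5:1.5,samples=81] (\x,{3*sqrt(\x*\x+0.01*(1+\x*\x))/sqrt(1+\x*\x)});
\draw[->] (-2,0) -- (2,0) node[right] {$x_1$};
\draw[->] (0,-3) -- (0,3) node[above] {$x_3$};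
\node at (0,-3.5) {$x_2=-1$};
\end{scope}
\end{tikzpicture}
\caption{Sections of the cone $\{x_3<f_{A,\delta}(x_1,x_2)\}$ (shaded) with $A=3$, $\delta=\frac1{10}$: a rounded ridge in the plane $x_2=1$ and a rounded groove in the plane $x_2=-1$. The map $x\mapsto-x$ exchanges the cone with the interior of its complement, so the solid angle at the vertex is $2\pi$. As $A$ grows, ridge and groove become thin.}
\label{fig:cone}
\end{figure}

\begin{proposition}\label{prop:cone}
For every $\eta<1$ there is an odd, continuous, positively $1$-homogeneous function $f$ on $\mathbb R^2$, smooth off $0$, with $\|T_{U_f}\|>\eta$.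
\end{proposition}

\begin{proof}
\emph{Wedge.} Let $U^A=\{x_3<-A|x_1|\}$. The translate $U^A+Ae_3=\{|x_1|<1-x_3/A\}$ has indicator function converging, as $A\to\infty$, to that of the slab wherever $|x_1|\ne1$. By Proposition~\ref{prop:slab}, Lemmas~\ref{lem:S} and~\ref{lem:limit}(a), and translation invariance, we can fix $A$ with $\|T_{U^A}\|>\eta$.

\emph{Cone with a sharp ridge.} The set $\varepsilon^{-1}(U_{f_A}-(0,1,0))$ is the subgraph of
\[
\varepsilon^{-1}f_A(\varepsilon x_1,1+\varepsilon x_2)=-A|x_1|\,\frac{1+\varepsilon x_2}{|(\varepsilon x_1,1+\varepsilon x_2)|},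
\]
which tends to $-A|x_1|$ pointwise as $\varepsilon\to0$. All these sets have the same $\|T\|$ as $U_{f_A}$, so Corollary~\ref{cor:graphs} gives $\|T_{U_{f_A}}\|\ge\|T_{U^A}\|>\eta$.

\emph{Rounding.} Since $f_{A,\delta}\to f_A$ pointwise as $\delta\to0$, Corollary~\ref{cor:graphs} shows that $f=f_{A,\delta}$ works for small $\delta$.
\end{proof}

For Theorem~\ref{thm:poly} the cone must be polyhedral. Once $f$ is fixed, we inscribe a cone with many faces; the smoothness of $f$ makes its edges nearly flat. For even $m\ge4$ let $p_i=(\cos\frac{2\pi i}m,\sin\frac{2\pi i}m)$, let $Z_i\subset\mathbb R^2$ be the closed sector spanned by $p_i$ and $p_{i+1}$, and let $f_m$ be the function that equals $f$ at each $p_i$ and is linear on each $Z_i$, with gradient $a_i\in\mathbb R^2$.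

\begin{lemma}\label{lem:fm}
Let $f$ be as in Proposition~\ref{prop:cone}. Then $f_m$ is odd, Lipschitz and positively $1$-homogeneous, and there is $c_f$ depending only on $f$ with $|a_i|\le c_f$ and $|a_i-a_{i+1}|\le c_f/m$. Moreover $\|T_{U_{f_m}}\|>\eta$ for all large even $m$.
\end{lemma}

\begin{proof}
On the common ray of two adjacent sectors the two linear pieces agree, so $f_m$ is continuous, hence Lipschitz. Since $m$ is even, $p_{i+m/2}=-p_i$, and $x'\mapsto-f_m(-x')$ has the defining properties of $f_m$; so $f_m$ is odd. Let $M_1,M_2$ bound the first and second derivatives of $f$ on $\{2^{-1/2}\le|x'|\le1\}$, which contains all chords between points of the unit circle in one sector. By Euler's identity $f(x')=\nabla f(x')\cdot x'$, the vector $a_i-\nabla f(p_i)$ is orthogonal to $p_i$, and by Taylor's formula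
\[
|(a_i-\nabla f(p_i))\cdot p_{i+1}|=|f(p_{i+1})-f(p_i)-\nabla f(p_i)\cdot(p_{i+1}-p_i)|\le\tfrac12M_2(2\pi/m)^2 .
\]
The component of $p_{i+1}$ orthogonal to $p_i$ has length $\sin(2\pi/m)\ge4/m$, so $|a_i-\nabla f(p_i)|\le\pi^2M_2/(2m)$. Together with $|\nabla f(p_i)-\nabla f(p_{i+1})|\le2\pi M_2/m$ and $|\nabla f(p_i)|\le M_1$, this gives both bounds. For a unit vector $x'\in Z_i$, Euler's identity gives
\[
|f_m(x')-f(x')|=|(a_i-\nabla f(x'))\cdot x'|\le\pi^2M_2/(2m)+2\pi M_2/m .
\]
By homogeneity $f_m\to f$ pointwise, and Corollary~\ref{cor:graphs} applies.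
\end{proof}

\section{Closing up the cone}\label{sec:closing}

It remains to build bounded bodies that coincide with the cone near its vertex and have small defect everywhere else. We describe them as $\{G<1\}$ for a homogeneous function $G$; this settles the topology at once.

\begin{lemma}\label{lem:gauge}
Let $G:\mathbb R^3\to[0,\infty)$ be Lipschitz with constant $\Lambda$, positively $1$-homogeneous, and $G(y)\ge|y|/3$. Let $D=\{G<1\}$.
\begin{itemize}
\item[(a)] $D$ is a bounded Lipschitz domain, $\Gamma=\partial D=\{G=1\}$ is homeomorphic to $S^2$, and $\Omega=\{G>1\}$ is connected.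
\item[(b)] Let $x\in\Gamma$ with $|\omega_x|(\Gamma\setminus\{x\})<\infty$. If $w\in\mathbb R^3$ and $\kappa>0$ satisfy $w\cdot x=1$ and $|G(x+z)-1-w\cdot z|\le\kappa|z|$ for all small $z$, then $|1-\Theta_x/2\pi|\le3\kappa$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The map $(\theta,r)\mapsto r\theta/G(\theta)$ is a homeomorphism of $S^2\times(0,\infty)$ onto $\mathbb R^3\setminus\{0\}$ under which $G$ becomes $r$. This gives everything except the Lipschitz property; also $|y|\le3$ on $\overline D$. Fix $x\in\Gamma$. If $G(z)\ge\frac34$, $|z-x|\le\frac1{4\Lambda}$ and $t>0$, then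
\begin{equation}\label{eq:mono}
G(z+tx)\ge G(z+tz)-\Lambda t|x-z|=(1+t)G(z)-\Lambda t|x-z|\ge G(z)+t/2 .
\end{equation}
Use coordinates $z=x+\zeta+sx$ with $\zeta\perp x$ in a cylinder $|\zeta|<\delta$, $|s|\le s_0$, so small that \eqref{eq:mono} applies in it and, since $G(x\pm s_0x)=1\pm s_0$, that $G<1$ on the bottom and $G>1$ on the top. For each $\zeta$ there is a unique $s=\phi(\zeta)$ with $G=1$, and $D$ is the set $\{s<\phi(\zeta)\}$ in the cylinder. If $\phi(\zeta)>\phi(\zeta')$, then \eqref{eq:mono} gives $1\ge G(x+\zeta+\phi(\zeta')x)+\frac12(\phi(\zeta)-\phi(\zeta'))\ge1-\Lambda|\zeta-\zeta'|+\frac12(\phi(\zeta)-\phi(\zeta'))$. So $\phi$ is Lipschitz.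

(b) For small $r$, $\{\theta\in S^2:w\cdot\theta<-\kappa\}\subset\{\theta:x+r\theta\in D\}\subset\{\theta:w\cdot\theta<\kappa\}$. For a unit vector $e$ and $|s|\le1$, the cap $\{\theta\cdot e<s\}$ has area $2\pi(1+s)$. Hence $|\alpha_D(x,r)-2\pi|\le2\pi\kappa/|w|$. Since $|w|\ge1/|x|\ge\frac13$, Lemma~\ref{lem:solid} gives the claim.
\end{proof}

The translated cone $e_3+U_f$ is $\{g<1\}$ with $g(y)=y_3-f(y')$, and the ball $B_2$ is $\{|y|/2<1\}$. Their intersection corresponds to $\max(g,|y|/2)$, but it has a sharp edge where the two functions agree. We round this edge by taking the maximum over a family that interpolates between them. For $a\in\mathbb R$, $b>0$ and $t\in[0,1]$ put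
\begin{equation}\label{eq:phi}
c(t)=(1-t)\Big(1+\frac t2\Big),\qquad\phi_{a,b}(t)=ta+c(t)b=b+t\Big(a-\frac b2\Big)-\frac{t^2}2\,b .
\end{equation}
Thus $\phi_{a,b}(0)=b$, $\phi_{a,b}(1)=a$, $0\le c\le1$, $|c'|\le\frac32$, and $\phi_{a,b}'(t)=a-\frac b2-tb$. With $1-t$ in place of $c(t)$, the maximum over $t$ would jump from $t=0$ to $t=1$ and reproduce the edge. The strict concavity of $c$ forces the maximizer to move gradually. We record the two end cases:
\begin{equation}\label{eq:ends}
\phi_{a,b}\text{ is strictly increasing on }[0,1]\text{ if }a>\tfrac32b,\quad\text{strictly decreasing if }a<\tfrac12b .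
\end{equation}

\subsection{Polyhedra}

\begin{proof}[Proof of Theorem~\ref{thm:poly}]
Fix $f$ as in Proposition~\ref{prop:cone}. The construction has three parameters: an even $m$ with $\|T_{U_{f_m}}\|>\eta$, an integer $q\ge1$, and $\varepsilon>0$ with $\cos\varepsilon\ge\frac23$. Let $\mathcal N\subset S^2$ be a finite set containing $e_3$ such that every unit vector is within angle $\varepsilon$ of $\mathcal N$, and let $h_{\mathcal N}(y)=\max_{\nu\in\mathcal N}\nu\cdot y$, a polyhedral substitute for $|y|$ with $|y|\cos\varepsilon\le h_{\mathcal N}(y)\le|y|$. Put $g(y)=y_3-f_m(y')$, $J=\{0,\frac1q,\dots,1\}$, and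
\[
G(y)=\max_{t\in J}\Big[t\,g(y)+c(t)\frac{h_{\mathcal N}(y)}2\Big],\qquad D=\{G<1\}.
\]

\emph{$D$ is an admissible polyhedron.} The function $G$ is Lipschitz and positively $1$-homogeneous, and the term $t=0$ gives $G\ge h_{\mathcal N}/2\ge|y|/3$, so Lemma~\ref{lem:gauge}(a) applies. Let $\bar a_i=(-a_i,1)\in\mathbb R^3$, so that $g(y)=\bar a_i\cdot y$ for $y'\in Z_i$. Since $c(t)\ge0$,
\begin{equation}\label{eq:Glin}
G(y)=\max_{t\in J,\ \nu\in\mathcal N}w_{i,t,\nu}\cdot y\quad\text{for }y'\in Z_i,\qquad w_{i,t,\nu}=t\,\bar a_i+c(t)\frac\nu2 .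
\end{equation}
So $\mathbb R^3$ is a finite union of convex polyhedral cones on each of which $G$ is linear, and each meets $\Gamma$ in a bounded convex subset of a plane cut out by finitely many linear inequalities. Thus $\Gamma$ is a finite union of plane polygons, and $V<\infty$ by Section~\ref{sec:solid}.

\emph{Active values of $t$.} For $y\ne0$ the bracket defining $G$ is $\phi_{a,b}(t)$ with $a=g(y)$, $b=h_{\mathcal N}(y)/2>0$. Call $t\in J$ active at $y$ if it attains the maximum. By strict concavity, a point of $J$ strictly between two active values would give a larger value; so at most two values are active, and they differ by $1/q$. On the positive $y_3$-axis, $a=y_3$ and $b=y_3/2$ because $e_3\in\mathcal N$, so $a>\frac32b$ there and nearby; by \eqref{eq:ends}, $G=g$ near this half-axis. Its only point on $\Gamma$ is $e_3$, and near $e_3$ we have $D=e_3+U_{f_m}$. On the negative $y_3$-axis $a<0$, so only $t=0$ is active.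

\emph{The defect is small.} At $e_3$, \eqref{eq:odd} and Lemma~\ref{lem:solid} give $\Theta_{e_3}=2\pi$. Let $x\in\Gamma\setminus\{e_3\}$, and let $\mathcal W_x$ be the set of vectors $w_{i,t,\nu}$ with $x'\in Z_i$ and $w_{i,t,\nu}\cdot x=G(x)=1$. For such a triple,
\[
G(x)=tg(x)+c(t)\,\nu\cdot x/2\le tg(x)+c(t)h_{\mathcal N}(x)/2\le G(x),
\]
so $t$ is active at $x$, and $\nu\cdot x=h_{\mathcal N}(x)$ if $t<1$; if $t=1$, the vector does not depend on $\nu$ and we may choose $\nu$ with this property. Such $\nu$ satisfy $\nu\cdot x\ge|x|\cos\varepsilon$, so any two of them are at distance at most $2\varepsilon$. If $x'\ne0$, then $x'$ lies in one sector or in two adjacent ones, and for two elements of $\mathcal W_x$, using $|\bar a_i|\le1+c_f$,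
\begin{align*}
|w_{i,t,\nu}-w_{i',t',\nu'}|&\le|t-t'|\,|\bar a_i|+t'|a_i-a_{i'}|+\tfrac12|c(t)-c(t')|+\tfrac12c(t')|\nu-\nu'|\\
&\le\kappa:=\frac{c_f+2}q+\frac{c_f}m+\varepsilon .
\end{align*}
If $x'=0$, then $x$ is on the negative axis, $t=t'=0$, the vectors are $\nu/2$, and the same bound holds.

For small $z$, every sector containing $(x+z)'$ contains $x'$, because the other sectors are closed and finite in number; and a vector $w_{i,t,\nu}$ with $x'\in Z_i$ and $w_{i,t,\nu}\cdot x<G(x)$ does not attain the maximum in \eqref{eq:Glin} near $x$. Hence $G(x+z)=w'\cdot(x+z)=1+w'\cdot z$ for some $w'\in\mathcal W_x$ depending on $z$. For a fixed $w\in\mathcal W_x$ this gives $|G(x+z)-1-w\cdot z|=|(w'-w)\cdot z|\le\kappa|z|$, and Lemma~\ref{lem:gauge}(b) yields $|1-\Theta_x/2\pi|\le3\kappa$. Thus $R(\Gamma)\le3\kappa$. Since $c_f$ was fixed with $f$, we have $3\kappa<\varepsilon_0$ for $m,q$ large and $\varepsilon$ small.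

\emph{The Fredholm radius is large.} If $D=e_3+U_{f_m}$ in $B_\rho(e_3)$, then $j(D-e_3)$ agrees with the cone $U_{f_m}$ in $B_{j\rho}$, so the indicator functions converge pointwise as $j\to\infty$. Proposition~\ref{prop:KT} and Lemmas~\ref{lem:S} and~\ref{lem:limit}(b) give
\[
\tilde w(K)\ge\|T_D\|_{\mathrm{ess}}\ge\|T_{U_{f_m}}\|>\eta .
\]
For $0<\varepsilon_0<\eta$ this contradicts \eqref{eq:conj}.
\end{proof}

\subsection{A surface without defect}

For Theorem~\ref{thm:cone} we use the smooth cone, the round ball and all $t\in[0,1]$. The geometry becomes simpler, but the bound $V<\infty$ now needs a proof. It rests on the following estimate for pieces of surface that are flat to second order.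

\begin{lemma}\label{lem:kernel}
Let $\Sigma$ be the boundary of a bounded Lipschitz domain or the graph of a Lipschitz function on $\mathbb R^2$, so that $\sigma(\Sigma\cap B_\tau(z))\le c_1\tau^2$ for all $z\in\Sigma$, $\tau>0$. Let $A\subset\Sigma$ be a Borel set with $\sigma(A)<\infty$ and $|(z-y)\cdot n_y|\le c_2|z-y|^2$ for all $y\in A$, $z\in\Sigma$. Then
\[
\sup_{x\in\mathbb R^3}\int_{A\setminus\{x\}}\frac{|(x-y)\cdot n_y|}{|x-y|^3}\,d\sigma(y)<\infty .
\]
\end{lemma}

\begin{proof}
Let $x^*\in\Sigma$ be a point nearest to $x$, $d=|x-x^*|$, and $s=s(y)=|x^*-y|$. For $y\in\Sigma$ we have $d\le|x-y|$ and $s\le d+|x-y|\le2|x-y|$, so $|x-y|\ge(d+s)/3$. For $y\in A$, $|(x-y)\cdot n_y|\le d+c_2s^2$. The integrand is thus at most $27\big(d\,(d+s)^{-3}+c_2s^{-1}\big)$. For $d>0$, split $\Sigma$ into $\{s<d\}$ and the shells $\{2^kd\le s<2^{k+1}d\}$, $k\ge0$: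
\[
\int_\Sigma\frac{d}{(d+s)^3}\,d\sigma\le c_1+\sum_{k\ge0}\frac{d}{(2^kd)^3}\,c_14^{k+1}d^2=9c_1 .
\]
With the shells $\{2^{-k-1}\le s<2^{-k}\}$ and the set $\{s\ge1\}$, we get $\int_As^{-1}d\sigma\le\sum_{k\ge0}2^{k+1}c_14^{-k}+\sigma(A)=4c_1+\sigma(A)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cone}]
Let $f$ be as in Proposition~\ref{prop:cone}, $g(y)=y_3-f(y')$, and
\[
G(y)=\max_{t\in[0,1]}\Big[t\,g(y)+c(t)\frac{|y|}2\Big],\qquad D=\{G<1\}.
\]
The gradient of $f$ is $0$-homogeneous, hence bounded, so $f$ and $G$ are Lipschitz; also $G\ge|y|/2$. Lemma~\ref{lem:gauge}(a) applies.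

\emph{Regularity.} We have $G=\Phi(g,|y|/2)$ with $\Phi(a,b)=\max_{[0,1]}\phi_{a,b}$. The maximizer is $t^*=\min(1,\max(0,\frac ab-\frac12))$, and
\[
\Phi=b\ \ \big(a\le\tfrac b2\big),\qquad\Phi=b+\frac{(a-b/2)^2}{2b}\ \ \big(\tfrac b2\le a\le\tfrac{3b}2\big),\qquad\Phi=a\ \ \big(a\ge\tfrac{3b}2\big).
\]
In the middle region, $\partial_a\Phi=(a-\frac b2)/b=t^*$ and $\partial_b\Phi=1-\frac12t^*-\frac12(t^*)^2=c(t^*)$; in the outer regions the gradient is $(0,1)$ and $(1,0)$. So $\nabla\Phi=(t^*,c(t^*))$ throughout $\{b>0\}$, and this is locally Lipschitz. Off the $y_3$-axis, $g$ and $|y|$ are smooth, so $G$ is locally $C^{1,1}$. By \eqref{eq:ends}, $G=|y|/2$ near the negative half-axis, where $a<0$, and $G=g$ near the positive half-axis, where $a=2b$. The latter meets $\Gamma$ only in $e_3$, and $D=e_3+U_f$ in some ball $B_{2\rho}(e_3)$. Thus $G$ is $C^{1,1}$ near every $y\in\Gamma\setminus\{e_3\}$, and Euler's identity $y\cdot\nabla G(y)=1$ with $|y|\le2$ gives $|\nabla G(y)|\ge\frac12$. Hence $\Gamma\setminus\{e_3\}$ is a $C^{1,1}$ surface with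 $n=-\nabla G/|\nabla G|$.

\emph{$V<\infty$: the part away from the vertex.} Let $\Gamma'=\Gamma\setminus B_\rho(e_3)$. By compactness there is $r_0>0$ such that $\nabla G$ is Lipschitz, with a uniform constant, on each ball $B_{r_0}(y)$, $y\in\Gamma'$. For $y\in\Gamma'$, $z\in\Gamma$ with $|z-y|<r_0$, Taylor's formula gives $0=G(z)-G(y)=\nabla G(y)\cdot(z-y)+O(|z-y|^2)$; for $|z-y|\ge r_0$ we have $|(z-y)\cdot n_y|\le|z-y|^2/r_0$. Lemma~\ref{lem:kernel} with $\Sigma=\Gamma$, $A=\Gamma'$ bounds $|\omega_x|(\Gamma'\setminus\{x\})$ uniformly in $x$.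

\emph{$V<\infty$: the cone.} The rest of $\Gamma$ lies on $e_3+\partial U_f$. Move the vertex to $0$, let $\Sigma=\partial U_f=\{g=0\}$ and $A_i=\{y\in\Sigma:2^i\le|y|<2^{i+1}\}$, $i\in\mathbb Z$, and let $I_i(x)$ be the integral in Lemma~\ref{lem:kernel} over $A_i\setminus\{x\}$. The constant $c_2$ for $A_i$ blows up as $i\to-\infty$, so we use the lemma on one shell only and exploit scaling. The compact set $\overline{A_0}$ avoids the $y_3$-axis, $g$ is smooth near it and $|\nabla g|\ge1$, so the Taylor argument above applies and $I_0\le c$. By dilation, $I_i(x)=I_0(2^{-i}x)\le c$ and $\sigma(A_i)=4^i\sigma(A_0)$. There are three ranges.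
\begin{itemize}
\item If $2^{i+1}\le|x|/2$, then $|x-y|\ge|x|/2$ on $A_i$, so $I_i(x)\le4|x|^{-2}4^i\sigma(A_0)$.
\item If $2^i\ge2|x|$, then $|x-y|\ge2^{i-1}$ on $A_i$. On the cone $y\cdot n_y=0$, because $y\cdot\nabla g(y)=g(y)=0$; so $|(x-y)\cdot n_y|\le|x|$ and $I_i(x)\le8|x|\,2^{-i}\sigma(A_0)$.
\item At most three indices satisfy $|x|/4<2^i<2|x|$, and for them $I_i(x)\le c$.
\end{itemize}
The first two ranges give geometric series with sums at most $\sigma(A_0)$ and $8\sigma(A_0)$. So $\sum_iI_i(x)$ is bounded uniformly in $x$, and $\Gamma$ is admissible.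

\emph{Conclusion.} At $x\in\Gamma\setminus\{e_3\}$, Lemma~\ref{lem:gauge}(b) applies with $w=\nabla G(x)$ and every $\kappa>0$, so $\Theta_x=2\pi$. At $e_3$ the same follows from \eqref{eq:odd}. Hence $R(\Gamma)=0$. Blowing up at $e_3$ as in the last step of the previous proof gives $\tilde w(K)\ge\|T_D\|_{\mathrm{ess}}\ge\|T_{U_f}\|>\eta$.
\end{proof}

\section{Locally convex surfaces}\label{sec:convex}

In the examples above, $\omega_x$ takes both signs near the vertex, and the solid angle records only the sum. Under local convexity there is no cancellation near $x$, so the total variation of the part of $\omega_x$ near $x$ is itself a solid angle. The bound has to be uniform in $x$: close to a vertex, a point $x$ on a face has no atom, but $\omega_x$ has mass close to $x$ on the neighboring faces. The estimate \eqref{eq:loc} below treats the atom and the nearby mass together.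

\begin{lemma}\label{lem:convex}
Let $E\subset\mathbb R^3$ be a nonempty bounded open convex set, $x\in\partial E$, and let $\omega^E_x$ be the measure \eqref{eq:omega} for $\partial E$ with the normal pointing into $E$. Then $\omega^E_x\ge0$; the function $\alpha_E(x,r)$ is nonincreasing in $r$ and lower semicontinuous in $x$; the limit $\Theta^E_x=\lim_{r\to0}\alpha_E(x,r)$ is at most $2\pi$; and for all $r>0$,
\begin{equation}\label{eq:conv}
\omega_x^E\big(\partial E\cap B_r(x)\setminus\{x\}\big)\le\Theta^E_x-\alpha_E(x,r).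
\end{equation}
\end{lemma}

\begin{proof}
Bounded open convex sets are Lipschitz domains. Where the normal exists, the tangent plane supports $E$, so $(x-y)\cdot n_y\ge0$. If $x+r\theta\in E$, then $x+r'\theta\in E$ for $0<r'<r$, since the open segment from a point of $\overline E$ to a point of $E$ lies in $E$; this is the monotonicity. A supporting plane at $x$ puts $E$ in an open half-space, so $\alpha_E\le2\pi$. Lower semicontinuity follows from Fatou's lemma, because $x\mapsto1_E(x+r\theta)$ is lower semicontinuous for open $E$. By \eqref{eq:solid} and monotone convergence, $\omega_x^E(\partial E\setminus\{x\})=\Theta^E_x$, so for almost every $r'$ the left side of \eqref{eq:conv} with $r'$ in place of $r$ equals $\Theta^E_x-\alpha_E(x,r')$. For $r'<r$ this is at most $\Theta^E_x-\alpha_E(x,r)$; let $r'\uparrow r$.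
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}(c)]
\emph{Localization.} The hypothesis persists for smaller concentric balls. By compactness, $\Gamma$ is covered by finitely many balls $B_{r_i}(x_i)$, $x_i\in\Gamma$, such that $E_i=B_{3r_i}(x_i)\cap D$ or $E_i=B_{3r_i}(x_i)\cap\Omega$ is convex. As $\Gamma=\partial D=\partial\Omega$, the set $E_i$ is nonempty and $\Gamma$ coincides with $\partial E_i$ in $B_{3r_i}(x_i)$. There $D$ is either $E_i$ or the complement of $\overline{E_i}$, so $D$ is a Lipschitz domain. Let $\Gamma_i=\Gamma\cap\overline{B_{r_i}(x_i)}$, $x\in\Gamma_i$ and $r\le r_i$. Then $B_r(x)\subset B_{3r_i}(x_i)$, so $|\omega_x|=\omega_x^{E_i}$ on $\Gamma\cap B_r(x)\setminus\{x\}$. With \eqref{eq:conv} this gives $|\omega_x|(\Gamma\setminus\{x\})\le2\pi+\sigma(\Gamma)/r_i^2$. Hence $V_\Gamma<\infty$, $K$ is bounded by Lemma~\ref{lem:jump}(a), and $\tilde w(K)\ge R(\Gamma)$ by part (a) and Proposition~\ref{prop:reverse}.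

In the first case $\alpha_D(x,\varepsilon)=\alpha_{E_i}(x,\varepsilon)$ for $\varepsilon\le r_i$. In the second case $\alpha_D(x,\varepsilon)=4\pi-\alpha_{E_i}(x,\varepsilon)$ for almost every $\varepsilon\le r_i$, since $|\Gamma|=0$. By Lemma~\ref{lem:solid}, $\Theta_x=\Theta_x^{E_i}$ or $\Theta_x=4\pi-\Theta_x^{E_i}$, and in both cases $|1-\Theta_x/2\pi|=1-\Theta_x^{E_i}/2\pi$. Adding \eqref{eq:conv}, we obtain
\begin{equation}\label{eq:loc}
\frac1{2\pi}|\omega_x|\big(\Gamma\cap B_r(x)\setminus\{x\}\big)+\Big|1-\frac{\Theta_x}{2\pi}\Big|\le1-\frac{\alpha_{E_i}(x,r)}{2\pi},\qquad x\in\Gamma_i,\ r\le r_i .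
\end{equation}

\emph{Splitting $K$.} Let $\chi:[0,\infty)\to[0,1]$ be continuous, $1$ on $[0,\frac12]$ and $0$ on $[1,\infty)$, and let $r\le\min_ir_i$. Let $K_r$ be the integral operator with kernel $\Psi_r(x-y)\cdot n_y$ with respect to $\sigma$, where $\Psi_r(\xi)=\frac1{2\pi}(1-\chi(|\xi|/r))\,\xi|\xi|^{-3}$. The field $\Psi_r$ is bounded and uniformly continuous on $\mathbb R^3$, so $K_r$ maps the unit ball of $C^0(\Gamma)$ to a bounded equicontinuous set and is compact by the Arzel\`a--Ascoli theorem. The operator $K-K_r$ consists of the atom and of the integral against $\frac1{2\pi}\chi(|x-y|/r)\,d\omega_x(y)$, so \eqref{eq:loc} gives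
\[
\tilde w(K)\le\|K-K_r\|\le\max_i\Big(1-\frac1{2\pi}\inf_{x\in\Gamma_i}\alpha_{E_i}(x,r)\Big).
\]

\emph{The limit $r\to0$.} We know that $\alpha_{E_i}(x,r)\uparrow\Theta_x^{E_i}$ for each $x$ and need this for the infima. Let $c<\inf_{x\in\Gamma_i}\Theta_x^{E_i}$. The sets $\{x\in\Gamma_i:\alpha_{E_i}(x,r)\le c\}$ are compact by lower semicontinuity, decrease as $r\downarrow0$, and have empty intersection, so they are empty for small $r$. Hence $\inf_{\Gamma_i}\alpha_{E_i}(\cdot,r)\to\inf_{x\in\Gamma_i}\Theta_x^{E_i}$, and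
\[
\tilde w(K)\le\max_i\sup_{x\in\Gamma_i}\Big(1-\frac{\Theta_x^{E_i}}{2\pi}\Big)=R(\Gamma).\qedhere
\]
\end{proof}

\begin{thebibliography}{1}

\bibitem{panel}
\emph{Panel Methods in Fluid Mechanics with Emphasis on Aerodynamics},
\texttt{https://github.com/alwinw/MAEFYP2018}.

\end{thebibliography}
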